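\title{Irreducibility of compositions of cyclotomic polynomials}

\begin{abstract}
Let $p$ and $q$ be distinct odd primes. We prove that $\Phi_p(\Phi_q(x))$ is irreducible over $\mathbb{Q}$ if and only if $q\not\equiv-1\pmod p$. It follows that at least one of $\Phi_p(\Phi_q(x))$ and $\Phi_q(\Phi_p(x))$ is always irreducible. More generally, we factor $\Phi_m(1+x+\dots+x^{n-1})$ completely for all $m\ge2$ and $n\ge3$: it is irreducible, or it is the product of one explicit cyclotomic polynomial and one irreducible polynomial. The proof reduces the question to a trinomial over $\mathbb{Q}(\zeta_m)$, reflects the roots of a hypothetical factor in the unit circle, and bounds the number of terms of the resulting polynomial by averaging over Galois conjugates.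
\end{abstract}

\section{Introduction}\label{sec:intro}

For $m\ge1$ the cyclotomic polynomial $\Phi_m(x)$ is the product of $x-\zeta$ over the primitive $m$th roots of unity $\zeta\in\mathbb{C}$. It is monic with integer coefficients, has degree $\varphi(m)$, and is irreducible. For monic integer polynomials, irreducibility over $\mathbb{Z}$ and over $\mathbb{Q}$ are equivalent by Gauss's lemma, and we do not distinguish them. Put
\[
f_n(x)=1+x+\dots+x^{n-1}=\frac{x^n-1}{x-1},
\]
so that $\Phi_q=f_q$ for $q$ prime. The sum of the divisors of a prime power $r^{n-1}$ is $f_n(r)$. Thus if $r$ and $s=\Phi_q(r)$ are both prime, the sum of the divisors of $s^{p-1}$ is $\Phi_p(\Phi_q(r))$, and a factorization of the polynomial $\Phi_p(\Phi_q(x))$ splits all these numbers at once. The following conjecture is posed in \cite{OPN}.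

\begin{quote}
\emph{For all but finitely many pairs $\{p,q\}$ of distinct odd primes, at least one of $\Phi_p(\Phi_q(x))$ and $\Phi_q(\Phi_p(x))$ is irreducible.}
\end{quote}

To see what one should expect, look for a visible reason why $\Phi_m(f_n(x))$ might factor, where $m,n\ge2$. Its roots are the solutions of $f_n(x)=\zeta$ with $\zeta$ a primitive $m$th root of unity, and we ask which solutions lie on the unit circle. Such a solution is not $1$, because $f_n(1)=n$, and it satisfies $|x^n-1|=|x-1|$. Two points of the unit circle at the same distance from $1$ are equal or conjugate, so $x^n=x$ or $x^n=x^{-1}$. The first case gives $f_n(x)=1\ne\zeta$. In the second case we use the identity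
\begin{equation}\label{eq:circle}
f_n(x)=\frac{x^{-1}-1}{x-1}=-x^{-1}\qquad\text{for } x^{n+1}=1,\ x\ne1 .
\end{equation}
So the only candidate is $x=-\zeta^{-1}$, and it is a solution exactly when $\zeta\ne-1$ and $(-\zeta)^{n+1}=1$.

Let $m'$ denote the multiplicative order of $-\zeta$, which is also the order of $-\zeta^{-1}$. Then
\[
m'=2m \ \text{ if $m$ is odd},\qquad m'=m/2\ \text{ if } m\equiv2\!\!\pmod 4,\qquad m'=m\ \text{ if } 4\mid m .
\]
For odd $m$ this holds because $-1$ and $\zeta$ have coprime orders. For even $m$ we have $-\zeta=\zeta^{m/2+1}$, and $\gcd(m,m/2+1)$ is $2$ or $1$ according as $m/2$ is odd or even. The computation above shows that $\Phi_{m'}$ is the only cyclotomic polynomial that can divide $\Phi_m(f_n(x))$, and that it does so exactly when $m\ge3$ and $m'\mid n+1$. For $(m,n)=(4,3)$ and $(m,n)=(3,5)$, expanding and dividing gives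
\begin{align*}
\Phi_4(\Phi_3(x))&=x^4+2x^3+3x^2+2x+2=(x^2+1)(x^2+2x+2),\\
\Phi_3(\Phi_5(x))&=x^8+2x^7+3x^6+4x^5+6x^4+5x^3+4x^2+3x+3\\
&=(x^2-x+1)(x^6+3x^5+5x^4+6x^3+7x^2+6x+3).
\end{align*}
The natural guess is that nothing else ever splits off. This guess is correct.

\begin{theorem}\label{thm:general}
Let $m\ge2$ and $n\ge3$ be integers.
\begin{enumerate}
\item[(i)] If $m=2$ or $m'\nmid n+1$, then $\Phi_m(f_n(x))$ is irreducible over $\mathbb{Q}$.
\item[(ii)] If $m\ge3$ and $m'\mid n+1$, then $\Phi_m(f_n(x))=\Phi_{m'}(x)R(x)$, where $R$ is irreducible over $\mathbb{Q}$ of degree $\varphi(m)(n-2)\ge1$ and $R\ne\Phi_{m'}$.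
\end{enumerate}
\end{theorem}

The conjecture follows, with an empty set of exceptions.

\begin{theorem}\label{thm:primes}
Let $p$ and $q$ be distinct odd primes. Then $\Phi_p(\Phi_q(x))$ is irreducible if and only if $q\not\equiv-1\pmod p$. Consequently, for every pair $\{p,q\}$ of distinct odd primes, at least one of $\Phi_p(\Phi_q(x))$ and $\Phi_q(\Phi_p(x))$ is irreducible.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:primes} from Theorem~\ref{thm:general}]
Take $m=p$ and $n=q$, so that $m'=2p$. Since $q+1$ is even and $p$ is odd, $2p\mid q+1$ if and only if $p\mid q+1$. Both factors in case (ii) are nonconstant, so the first claim follows. If both compositions were reducible, then $p\mid q+1$ and $q\mid p+1$. With $p<q$, say, the second relation gives $q\le p+1$, hence $q=p+1$, which is impossible for two odd numbers.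
\end{proof}

\begin{remark}
``At least one'' cannot be improved to ``both''. Dirichlet's theorem states that a residue class $a$ modulo $p$ with $p\nmid a$ contains infinitely many primes. So for each odd prime $p$ there are infinitely many primes $q\equiv-1\pmod p$. For each of them $\Phi_{2p}(x)$ divides $\Phi_p(\Phi_q(x))$, and the quotient is irreducible by Theorem~\ref{thm:general}.
\end{remark}

\begin{remark}
The cases left out of Theorem~\ref{thm:general} are immediate. For $n=2$ the polynomial $\Phi_m(x+1)$ is a translate of $\Phi_m$ and is always irreducible. For $m=1$ and $n\ge3$ we have $\Phi_1(f_n(x))=xf_{n-1}(x)$, which is reducible. The criterion of Theorem~\ref{thm:primes} needs $p$ odd: every odd prime $q$ is $\equiv-1\pmod 2$, yet $\Phi_2(\Phi_q(x))$ is irreducible by Theorem~\ref{thm:general}(i).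
\end{remark}

Section~\ref{sec:two} proves the case $m=2$, where the whole method is visible over $\mathbb{Z}$. For $m\ge3$, Section~\ref{sec:descent} reduces Theorem~\ref{thm:general} to the factorization of $f_n(x)-\zeta$ over $\mathbb{Q}(\zeta)$, Section~\ref{sec:trinomial} reduces that to a rigidity statement about a trinomial, and Sections~\ref{sec:mean} and~\ref{sec:rigid} prove the rigidity statement. A reader interested only in Theorem~\ref{thm:primes} may skip Lemma~\ref{lem:gap} and Cases 2--4 in Section~\ref{sec:rigid}.

\section{Reflecting roots in the unit circle: the case $m=2$}\label{sec:two}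

Let $u(x)=\sum_{i=0}^d c_ix^i\in\mathbb{C}[x]$ have degree $d$ and $u(0)\ne0$. Write $\bar u$ for the polynomial with conjugated coefficients, and define the \emph{reciprocal} of $u$ by
\[
u^*(x)=x^d\,\bar u(1/x)=\sum_{i=0}^d\bar c_{d-i}\,x^i .
\]
Then $u^*$ has degree $d$ and $u^*(0)\ne0$, and the definition gives $(uw)^*=u^*w^*$ and $u^{**}=u$. The roots of $u^*$ are the reflections $1/\bar\gamma$ in the unit circle of the roots $\gamma$ of $u$. In particular, a root of $u$ on the unit circle is a root of $u^*$. In the Laurent polynomial $u(x)\bar u(1/x)=x^{-d}u(x)u^*(x)$ the coefficient of $x^d$ is $c_d\bar c_0$ and the constant term is $\sum_i|c_i|^2$.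

The method rests on one observation. Suppose $g=g_1g_2$ with $g(0)\neq0$, and put $h=g_1g_2^*$, reflecting the roots of $g_2$ only. Then $h$ has the same degree as $g$, $h(0)\ne0$, and
\begin{equation}\label{eq:swap}
hh^*=g_1g_2^*\,g_1^*g_2=gg^* .
\end{equation}
So $h$ and $g$ have the same sum of squared absolute values of coefficients. If this sum is small and the coefficients of $h$ are integers, then $h$ has few terms, and one can hope to show that $h$ is a multiple of $g$ or of $g^*$. That says that $g_2$ or $g_1$ is unchanged by reflection, which is a strong restriction. The polynomial $f_n(x)-\zeta$ has $n$ terms, too many for this plan, but its product with $x-1$ has only three.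

We carry this out for $m=2$, where $\Phi_2(f_n(x))=f_n(x)+1$. Let $n\ge3$ and
\[
g(x)=(x-1)(f_n(x)+1)=x^n+x-2,\qquad g^*(x)=1+x^{n-1}-2x^n .
\]
The terms of $g(x)g(1/x)$ with exponent $\ge0$ are $-2x^n+x^{n-1}-2x+6$. Let $g=g_1g_2$ with $g_1,g_2\in\mathbb{Z}[x]$ monic, and let $h=g_1g_2^*=\sum c_ix^i\in\mathbb{Z}[x]$. By \eqref{eq:swap},
\[
c_nc_0=-2,\qquad \sum_i c_i^2=6 .
\]
The first equation forces $c_n^2+c_0^2=5$, so exactly one further coefficient is nonzero, and $h=cx^n+ex^k+d$ with $e=\pm1$ and $1\le k\le n-1$. The terms of $h(x)h(1/x)$ with positive exponent are $cd\,x^n+ce\,x^{n-k}+ed\,x^k$, so $\{k,n-k\}=\{1,n-1\}$. Interchanging $g_1$ and $g_2$ replaces $h$ by $h^*$ and $k$ by $n-k$, so we may assume $k=1$. Then $ce=1$ and $ed=-2$, which gives $c=e$ and $d=-2e$. Thus $h=\pm g$, that is, $g_2^*=\pm g_2$.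

Every root of $g_2$ is therefore a root of both $g$ and $g^*=g_1^*g_2^*$. For a common root $x\ne1$, the equations $g(x)=0$ and $g^*(x)=0$ read $x^n-1=-(x-1)$ and $x^n-1=-x^{n-1}(x-1)$. Hence $x^{n-1}=1$ and $0=g(x)=2x-2$, a contradiction. So $1$ is the only common root, and it is a simple root of $g$ since $g'(1)=n+1$. In every factorization of $g$ into two monic integer polynomials, one factor is thus $1$ or $x-1$. If $f_n+1=v_1v_2$ with $v_1,v_2$ monic and nonconstant, the factorization $g=\bigl((x-1)v_1\bigr)v_2$ forces $v_2=x-1$, and $1$ is a double root of $g$. This contradiction proves Theorem~\ref{thm:general} for $m=2$.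

Three things change for $m\ge3$. The trinomial has coefficients in $\mathbb{Q}(\zeta)$, so we must pass between that field and $\mathbb{Q}$. The number $-\zeta^{-1}$, which equals $1$ for $m=2$, becomes a second possible common root. Most seriously, a nonzero element of $\mathbb{Z}[\zeta]$ can have small absolute value, so a small sum $\sum|c_i|^2$ no longer bounds the number of terms.

\section{From $\mathbb{Q}$ to the cyclotomic field}\label{sec:descent}

From now on we fix $m\ge3$, $n\ge3$ and a primitive $m$th root of unity $\zeta\in\mathbb{C}$, and we put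
\[
K=\mathbb{Q}(\zeta),\qquad \mathcal{O}=\mathbb{Z}[\zeta],\qquad \beta=-\zeta^{-1}\ne1 .
\]
We recall the standard facts. The field $K$ is Galois over $\mathbb{Q}$ of degree $\varphi(m)$. Its automorphisms are given by $\zeta\mapsto\zeta^t$ with $t\in(\mathbb{Z}/m\mathbb{Z})^\times$, so the Galois group is abelian, and complex conjugation is the element $t=-1$. The ring of algebraic integers in $K$ is $\mathcal{O}$, and it is stable under conjugation.

Over $K$ the composition splits as $\Phi_m(f_n(x))=\prod_\sigma\bigl(f_n(x)-\sigma\zeta\bigr)$, a product of conjugate polynomials. It should therefore suffice to factor one of them over $K$.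

\begin{proposition}\label{prop:overK}
If $m'\nmid n+1$, then $v(x)=f_n(x)-\zeta$ is irreducible over $K$. If $m'\mid n+1$, then $f_n(x)-\zeta=(x-\beta)v(x)$ with $v\in K[x]$ irreducible over $K$ of degree $n-2$ and $v(\beta)\ne0$.
\end{proposition}

For $m=4$, $n=3$ and $\zeta=i$ this is the factorization $x^2+x+1-i=(x-i)(x+1+i)$.

\begin{proof}[Proof of Theorem~\ref{thm:general} for $m\ge3$ from Proposition~\ref{prop:overK}]
Let $\alpha$ be a root of $v$ and $R$ its minimal polynomial over $\mathbb{Q}$. Since $f_n(\alpha)=\zeta$, we have $K\subset\mathbb{Q}(\alpha)$, and so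
\[
\deg R=[\mathbb{Q}(\alpha):\mathbb{Q}]=[K(\alpha):K]\,[K:\mathbb{Q}]=\varphi(m)\deg v .
\]
Also $\Phi_m(f_n(\alpha))=0$, so $R$ divides $F(x)=\Phi_m(f_n(x))$, which is monic of degree $\varphi(m)(n-1)$.

If $m'\nmid n+1$, then $\deg v=n-1$, so $R=F$ and $F$ is irreducible.

Suppose $m'\mid n+1$. Then $\deg R=\varphi(m)(n-2)$. The number $\beta$ has order $m'$ and $f_n(\beta)=\zeta$, so its minimal polynomial $\Phi_{m'}$ divides $F$. Since $\mathbb{Q}(\beta)=K$, the degree of $\Phi_{m'}$ is $\varphi(m)$. We claim $R\ne\Phi_{m'}$; for $n=3$ this does not follow from the degrees. If $R=\Phi_{m'}$, then $\alpha=\sigma(\beta)$ for some $\sigma\in\operatorname{Gal}(K/\mathbb{Q})$, and $\zeta=f_n(\alpha)=\sigma(f_n(\beta))=\sigma(\zeta)$. Hence $\sigma$ is the identity and $\alpha=\beta$, contrary to $v(\beta)\ne0$. So $R$ and $\Phi_{m'}$ are distinct monic irreducible divisors of $F$. Their product divides $F$, and their degrees add up to $\varphi(m)(n-1)$. Therefore $F=\Phi_{m'}R$.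
\end{proof}

\section{The trinomial and its reciprocal}\label{sec:trinomial}

As in Section~\ref{sec:two}, we multiply by $x-1$ and put
\[
g(x)=(x-1)\bigl(f_n(x)-\zeta\bigr)=x^n-\zeta x-(1-\zeta),\qquad
g^*(x)=1-\bar\zeta x^{n-1}-(1-\bar\zeta)x^n .
\]
Here $g(0)\ne0$ because $\zeta\ne1$. Let $C$ be the set of common roots of $g$ and $g^*$.

\begin{lemma}\label{lem:common}
We have $C=\{1,\beta\}$ if $m'\mid n+1$, and $C=\{1\}$ otherwise. Every element of $C$ is a simple root of $g$.
\end{lemma}

\begin{proof}
A root of $g$ on the unit circle is a root of $g^*$. So $1\in C$, and if $m'\mid n+1$ then $\beta\in C$, because $f_n(\beta)=\zeta$ by \eqref{eq:circle}. Conversely, let $x\in C$ with $x\ne1$. The equations $g(x)=0$ and $g^*(x)=0$ can be written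
\[
x^n-1=\zeta(x-1),\qquad x^n-1=\bar\zeta x^{n-1}(x-1).
\]
Comparing them gives $x^{n-1}=\zeta^2$. Substituting $x^n=\zeta^2x$ in the first gives $\zeta(\zeta-1)x=1-\zeta$, so $x=\beta$. Moreover $\beta^{n+1}=\zeta^2\beta^2=1$, so $m'\mid n+1$. Finally, $g'(x)=nx^{n-1}-\zeta$, and for $x\in C$ the two terms have absolute values $n$ and $1$, so $g'(x)\ne0$.
\end{proof}

The heart of the proof is that, among polynomials with integral coefficients, the product $gg^*$ determines $g$ up to reflection and a constant.

\begin{proposition}\label{prop:rigid}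
Let $h\in\mathcal{O}[x]$ have degree $n$ and $h(0)\ne0$, and suppose $hh^*=gg^*$. Then $h=cg$ or $h^*=cg$ for some $c\in K^\times$.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:overK} from Proposition~\ref{prop:rigid}]
We first show that if $g=g_1g_2$ with $g_1,g_2\in K[x]$ monic, then all roots of $g_1$ or all roots of $g_2$ lie in $C$. The roots of $g$ are algebraic integers, since $g$ is monic with coefficients in $\mathcal{O}$. The coefficients of $g_1$ and $g_2$ are sums of products of such roots, up to sign, so they are algebraic integers in $K$ and lie in $\mathcal{O}$. Hence $h=g_1g_2^*$ lies in $\mathcal{O}[x]$, and by \eqref{eq:swap} it satisfies the hypotheses of Proposition~\ref{prop:rigid}. If $h=cg$, then $g_1g_2^*=cg_1g_2$, so $g_2^*=cg_2$. Every root of $g_2$ is then a root of $g_2^*$, which divides $g^*$, and so lies in $C$. If $h^*=cg$, then $g_1^*g_2=cg_1g_2$, so $g_1^*=cg_1$, and every root of $g_1$ is a root of the divisor $g_1^*$ of $g^*$ and lies in $C$.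

Now let $u=\prod_{\gamma\in C}(x-\gamma)\in K[x]$ and $g=uv$. Then $\deg v=n-|C|\ge1$ because $n\ge3$, and $v$ has no root in $C$ because the elements of $C$ are simple roots of $g$. If $v=v_1v_2$ with $v_1,v_2\in K[x]$ monic and nonconstant, then both $g_1=uv_1$ and $g_2=v_2$ have a root outside $C$, contrary to the first paragraph. So $v$ is irreducible over $K$. Dividing $g=uv$ by $x-1$ and reading off $C$ from Lemma~\ref{lem:common} gives the two cases of the proposition.
\end{proof}

\begin{remark}
The hypothesis $h\in\mathcal{O}[x]$ cannot be dropped. If $n-|C|\ge2$, we can write $g=g_1g_2$ over $\mathbb{C}$ so that each factor has a root outside $C$. Then $h=g_1g_2^*$ satisfies $hh^*=gg^*$, and the argument above shows that neither $h$ nor $h^*$ is a constant multiple of $g$.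
\end{remark}

It remains to prove Proposition~\ref{prop:rigid}. Multiplying out
\[
g(x)\bar g(1/x)=\bigl(x^n-\zeta x-(1-\zeta)\bigr)\bigl(x^{-n}-\bar\zeta x^{-1}-(1-\bar\zeta)\bigr)
\]
and using $\zeta(1-\bar\zeta)=\zeta-1$ and $|1-\zeta|^2=2-\zeta-\bar\zeta$, we find that the terms with exponent $\ge0$ are
\begin{equation}\label{eq:auto}
-(1-\bar\zeta)\,x^n-\bar\zeta\,x^{n-1}+(\zeta-1)\,x+(4-\zeta-\bar\zeta).
\end{equation}
The exponents $n$, $n-1$, $1$ are distinct because $n\ge3$, and their coefficients are nonzero. If $h=\sum_{i=0}^nc_ix^i$ is as in Proposition~\ref{prop:rigid}, then dividing $hh^*=gg^*$ by $x^n$ gives $h(x)\bar h(1/x)=g(x)\bar g(1/x)$, and therefore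
\begin{equation}\label{eq:two}
c_n\bar c_0=-(1-\bar\zeta),\qquad \sum_{i=0}^n c_i\bar c_i=4-\zeta-\bar\zeta .
\end{equation}
The task is to deduce from \eqref{eq:two} that $h$ has at most three terms.

\section{The mean square of the conjugates}\label{sec:mean}

For $m=3$ the count goes as it did over $\mathbb{Z}$. Each $|c_i|^2$ is a norm from $\mathbb{Z}[\zeta]$, hence an integer, and \eqref{eq:two} gives $|c_n|^2|c_0|^2=3$ and $\sum|c_i|^2=5$. The end coefficients contribute $1+3$, and one further term remains. For $m=5$ this breaks down: if $\zeta=e^{2\pi i/5}$, then $|1+\zeta^2|=|\zeta^{-1}+\zeta|=2\cos(2\pi/5)<1$, and the powers of $1+\zeta^2$ are nonzero elements of $\mathcal{O}$ that tend to $0$. However, an algebraic integer cannot be small together with all its conjugates, and the second equation of \eqref{eq:two} can be conjugated. This suggests averaging over the Galois group.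

Write $\zeta_N$ for a primitive $N$th root of unity. For $\alpha\in\mathbb{Z}[\zeta_N]$ and $L=\mathbb{Q}(\zeta_N)$ define
\[
M(\alpha)=\frac1{[L:\mathbb{Q}]}\sum_{\sigma\in\operatorname{Gal}(L/\mathbb{Q})}|\sigma\alpha|^2=\frac{1}{[L:\mathbb{Q}]}\operatorname{Tr}_{L/\mathbb{Q}}(\alpha\bar\alpha).
\]
The two expressions agree because complex conjugation commutes with every $\sigma$, so that $\sigma(\alpha\bar\alpha)=\sigma\alpha\cdot\overline{\sigma\alpha}$. This is where the abelian Galois group is used. The value does not depend on $N$: if $N\mid N_1$, restriction from $\mathbb{Q}(\zeta_{N_1})$ to $\mathbb{Q}(\zeta_N)$ is a surjective homomorphism of Galois groups, so the two averages agree, and any two cyclotomic fields lie in a third. Note that $M(\alpha)$ depends only on $\alpha\bar\alpha$.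

\begin{lemma}\label{lem:one}
If $\alpha\ne0$, then $M(\alpha)\ge1$. If $M(\alpha)=1$, then $|\alpha|=1$.
\end{lemma}

\begin{proof}
Let $D=[L:\mathbb{Q}]$. The norm $\prod_\sigma\sigma\alpha$ is a nonzero rational integer. By the inequality of arithmetic and geometric means, $M(\alpha)\ge\prod_\sigma|\sigma\alpha|^{2/D}\ge1$. If $M(\alpha)=1$, the two means are equal, so the numbers $|\sigma\alpha|^2$ are all equal, and their average is $1$.
\end{proof}

To get sharper bounds we need to compute $M$. The difficulty is that an expansion of $\alpha$ in the powers $1,\zeta_p,\dots,\zeta_p^{p-1}$ is not unique, since these powers sum to $0$. The next formula involves only differences of coefficients, so it is insensitive to this ambiguity.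

\begin{lemma}\label{lem:trace}
Let $p$ be a prime not dividing $N'$, and let $\alpha=\sum_{i=0}^{p-1}a_i\zeta_p^i$ with $a_i\in\mathbb{Z}[\zeta_{N'}]$. Then
\begin{equation}\label{eq:trace}
(p-1)M(\alpha)=\sum_{i<j}M(a_i-a_j).
\end{equation}
If all $a_i$ are rational integers, then $(p-1)M(\alpha)=p\sum_ia_i^2-\bigl(\sum_ia_i\bigr)^2$.
\end{lemma}

\begin{proof}
Let $L'=\mathbb{Q}(\zeta_{N'})$ and $L=L'(\zeta_p)=\mathbb{Q}(\zeta_{N'p})$. Then $[L:L']=\varphi(N'p)/\varphi(N')=p-1$, so $\operatorname{Gal}(L/L')$ consists of all the maps $\zeta_p\mapsto\zeta_p^t$ with $1\le t\le p-1$. For $p\nmid k$ we have $\sum_{t=1}^{p-1}\zeta_p^{tk}=-1$. Hence the average of $\alpha\bar\alpha=\sum_{i,j}a_i\bar a_j\zeta_p^{i-j}$ over $\operatorname{Gal}(L/L')$ is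
\[
\sum_i|a_i|^2-\frac1{p-1}\sum_{i\ne j}a_i\bar a_j
=\frac{p\sum_i|a_i|^2-\bigl|\sum_ia_i\bigr|^2}{p-1}
=\frac1{p-1}\sum_{i<j}|a_i-a_j|^2 .
\]
The first equality uses $|\sum_i a_i|^2=\sum_i|a_i|^2+\sum_{i\ne j}a_i\bar a_j$. The second follows by expanding $|a_i-a_j|^2$, since each index occurs in $p-1$ pairs. Averaging further over $\operatorname{Gal}(L'/\mathbb{Q})$ gives \eqref{eq:trace}, because $\operatorname{Tr}_{L/\mathbb{Q}}=\operatorname{Tr}_{L'/\mathbb{Q}}\circ\operatorname{Tr}_{L/L'}$. For rational integers $a_i$ take $N'=1$; then the middle expression is $M(\alpha)$.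
\end{proof}

We draw two consequences. The first replaces the step $c_nc_0=-2$ of Section~\ref{sec:two}, in which one end coefficient was divisible by $2$ and so contributed at least $4$.

\begin{lemma}\label{lem:prime}
Let $p$ be a prime. Every nonzero multiple $d$ of $1-\zeta_p$ in $\mathbb{Z}[\zeta_p]$ satisfies $M(d)\ge2+\frac2{p-1}$.
\end{lemma}

\begin{proof}
Write $d=(1-\zeta_p)\sum_ib_i\zeta_p^i$ with $b_i\in\mathbb{Z}$ and indices modulo $p$. Then $d=\sum_ia_i\zeta_p^i$ with $a_i=b_i-b_{i-1}$, and $\sum_ia_i=0$. Since $d\ne0$, some $a_i$ is positive and some $a_j$ is negative, so $\sum_ia_i^2\ge2$. Lemma~\ref{lem:trace} gives $M(d)\ge\frac{2p}{p-1}=2+\frac{2}{p-1}$.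
\end{proof}

The second consequence strengthens the equality case of Lemma~\ref{lem:one}: the conclusion $|\alpha|=1$ persists when $M(\alpha)$ is only close to $1$.

\begin{lemma}\label{lem:gap}
Let $N$ be squarefree and $0\ne\alpha\in\mathbb{Z}[\zeta_N]$. Then $|\alpha|=1$ or $M(\alpha)\ge\frac32$.
\end{lemma}

\begin{proof}
We use induction on the number of primes $\ge5$ dividing $N$. If there are none, then $N\mid6$ and $\alpha\in\mathbb{Z}[\zeta_6]=\mathbb{Z}[\zeta_3]$. In this case $M(\alpha)=\alpha\bar\alpha$ is a positive integer, so it is $1$ or at least $2$.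

Otherwise write $N=N'p$ with $p\ge5$ prime. Then $p\nmid N'$ because $N$ is squarefree, and $\zeta_N$ is the product of an $N'$th and a $p$th root of unity. So $\alpha=\sum_{i=0}^{p-1}a_i\zeta_p^i$ with $a_i\in\mathbb{Z}[\zeta_{N'}]$. Group the indices $i$ according to the value of $a_i$, and let $s$ be the size of the largest group. The case $s=p$ would give $\alpha=0$.

If $s=p-1$, subtract the common value from every $a_i$, which does not change $\alpha$. Then $\alpha=b\zeta_p^i$ with $0\ne b\in\mathbb{Z}[\zeta_{N'}]$. Since $\alpha\bar\alpha=b\bar b$, we have $|\alpha|=|b|$ and $M(\alpha)=M(b)$, and the induction hypothesis applies to $b$.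

If $s\le p-2$, we count the pairs $i<j$ with $a_i\ne a_j$. For $2\le s\le p-2$, pairing the largest group with its complement gives $s(p-s)$ such pairs, and $s(p-s)-2(p-2)=(s-2)(p-2-s)\ge0$. For $s=1$ all $p(p-1)/2$ pairs count, and $p(p-1)/2\ge2(p-1)$ for $p\ge5$. So there are at least $2(p-2)$ pairs, each contributing at least $1$ to \eqref{eq:trace} by Lemma~\ref{lem:one}. Thus $M(\alpha)\ge\frac{2(p-2)}{p-1}=2-\frac2{p-1}\ge\frac32$.
\end{proof}

Both bounds are attained. The last formula of Lemma~\ref{lem:trace} gives $M(1-\zeta_p)=\frac{2p}{p-1}$ and $M(1+\zeta_5^2)=\frac{5\cdot2-2^2}{4}=\frac32$.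

\section{Proof of Proposition~\ref{prop:rigid}}\label{sec:rigid}

Let $h=\sum_{i=0}^nc_ix^i$ be as in the proposition; in particular $c_n,c_0\ne0$. Recall the M\"obius function: $\mu(m)=(-1)^r$ if $m$ is a product of $r$ distinct primes, and $\mu(m)=0$ otherwise. The trace $\operatorname{Tr}_{K/\mathbb{Q}}\zeta$ is the sum $S(m)$ of the primitive $m$th roots of unity, and $S(m)=\mu(m)$. Indeed, $\sum_{d\mid N}S(d)$ is the sum of all $N$th roots of unity, which is $1$ for $N=1$ and $0$ for $N>1$, and this recursion characterizes $\mu$. Averaging the second equation of \eqref{eq:two} over $\operatorname{Gal}(K/\mathbb{Q})$ therefore gives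
\begin{equation}\label{eq:budget}
\sum_{i=0}^nM(c_i)=T,\qquad\text{where } T=4-\frac{2\mu(m)}{\varphi(m)} .
\end{equation}

\subsection*{The polynomial $h$ has at most three terms}
By Lemma~\ref{lem:one} each nonzero coefficient contributes at least $1$ to \eqref{eq:budget}. This is enough when $T<4$. When $T\ge4$ we must show that the end coefficients contribute more, and the source of the extra contribution is the equation $c_n\bar c_0=-(1-\bar\zeta)$. We also use that $|1-\zeta|=1$ means $\zeta+\bar\zeta=1$, that is, $\zeta=e^{\pm\pi i/3}$ and $m=6$.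

\emph{Case 1: $m=p$ is prime.} Here $T=4+\frac2{p-1}$. The ideal $P=(1-\zeta)$ of $\mathcal{O}$ is prime, because $\mathcal{O}/P\cong\mathbb{Z}[x]/(\Phi_p(x),x-1)\cong\mathbb{Z}/\Phi_p(1)\mathbb{Z}=\mathbb{F}_p$. It is stable under conjugation, because $1-\bar\zeta=-\bar\zeta(1-\zeta)$. Since $c_n\bar c_0\in P$, we have $c_n\in P$ or $\bar c_0\in P$, so one of $c_n,c_0$ lies in $P$. By Lemma~\ref{lem:prime} it contributes at least $2+\frac2{p-1}$. The other coefficients contribute at most $2$ in total, so at most two of them are nonzero.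

\emph{Case 2: $\mu(m)=1$.} Here $T<4$, so at most three coefficients are nonzero.

\emph{Case 3: $\mu(m)=0$.} Here $T=4$. If more than three coefficients were nonzero, there would be exactly four, each with $M=1$. By Lemma~\ref{lem:one} each would have absolute value $1$, so $|1-\zeta|=|c_n||c_0|=1$ and $m=6$. But $\mu(6)=1$.

\emph{Case 4: $\mu(m)=-1$ and $m$ is not prime.} Then $m$ is a product of at least three distinct primes, so $\varphi(m)\ge1\cdot2\cdot4=8$ and $T\le4+\frac14$. Hence at most four coefficients are nonzero. Since $T>4$, the equality case of Lemma~\ref{lem:one} gives no information, and this is what Lemma~\ref{lem:gap} is for. Suppose four coefficients are nonzero. As $m\ne6$, we have $|c_n||c_0|=|1-\zeta|\ne1$, so one of $c_n,c_0$ has absolute value different from $1$. Since $m$ is squarefree, Lemma~\ref{lem:gap} shows that this coefficient contributes at least $\frac32$. Then $T\ge\frac32+3>4+\frac14$, a contradiction.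

The four cases cover all $m\ge3$. The argument of Case 4 needs $T<\frac92$, which fails for $m=3$ and $m=5$; this is one reason for treating primes separately.

\subsection*{Identifying the trinomial}
If $c_n$ and $c_0$ were the only nonzero coefficients, then $h(x)\bar h(1/x)$ would have no term in $x^{n-1}$, contrary to \eqref{eq:auto}. So $h=cx^n+ex^k+d$ with $c,e,d\ne0$ and $1\le k\le n-1$, and the terms of $h(x)\bar h(1/x)$ with positive exponent are
\[
c\bar d\,x^n+c\bar e\,x^{n-k}+e\bar d\,x^k .
\]
In \eqref{eq:auto} the two distinct exponents $n-1$ and $1$ both occur, so $\{k,n-k\}=\{1,n-1\}$. The polynomial $h^*=\bar dx^n+\bar ex^{n-k}+\bar c$ satisfies the same hypotheses as $h$, and the conclusion of the proposition is symmetric in $h$ and $h^*$. So we may assume $k=1$. Comparing coefficients with \eqref{eq:auto} gives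
\[
c\bar d=-(1-\bar\zeta),\qquad c\bar e=-\bar\zeta,\qquad e\bar d=\zeta-1 .
\]
These three equations determine $|e|$:
\[
e\bar e=\frac{(c\bar e)(e\bar d)}{c\bar d}=\frac{-\bar\zeta(\zeta-1)}{-(1-\bar\zeta)}=\frac{1-\bar\zeta}{1-\bar\zeta}=1 .
\]
Multiplying the second equation by $e$ gives $c=-\bar\zeta e$, that is, $e=-\zeta c$. Multiplying the third by $\bar e$ and conjugating gives $d=(\bar\zeta-1)e=-\zeta(\bar\zeta-1)c=-(1-\zeta)c$. Thus
\[
h=c\bigl(x^n-\zeta x-(1-\zeta)\bigr)=cg .
\]
This proves Proposition~\ref{prop:rigid}, and with it Proposition~\ref{prop:overK} and Theorems~\ref{thm:general} and~\ref{thm:primes}.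

\begin{thebibliography}{9}

\bibitem{OPN}
\emph{On The Total Number Of Prime Factors Of An Odd Perfect Number},
\texttt{https://archimede.mat.ulaval.ca/\allowbreak QUEBEC-MAINE/\allowbreak 19/\allowbreak Zelinsky19.pdf}.

\end{thebibliography}
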